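# Fibers of products of one-parameter subgroups over totally nonnegative cells

## 1. Words in one letter: the fiber is a simplex

Fix finitely many types of elementary matrices, and fix an order in which to multiply them. A given matrix $p$ may then be a product of elementary matrices, in this order, with nonnegative parameters, in many ways. What is the shape of the set of all such factorizations?

We begin with a single type. Let $x(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix}$ and consider
$$f(t_1,\dots,t_d)=x(t_1)x(t_2)\cdots x(t_d)=x(t_1+\dots+t_d),\qquad t\in\mathbb R^d_{\ge 0},\quad d\ge1 .$$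
Let $p=x(c)$ with $c>0$. The set of factorizations is
$$X=\{t\in\mathbb R_{\ge0}^d:\ t_1+\dots+t_d=c\},$$
a simplex of dimension $d-1$. For $F\subseteq\{1,\dots,d\}$ let $X_F$ be the set of $t\in X$ whose zero coordinates are exactly those in $F$. It is nonempty exactly when $F$ is a proper subset. In that case it is the relative interior of a face of the simplex, hence an open cell of dimension $d-1-|F|$. Its closure is the closed face $\{t\in X:t_j=0\text{ for }j\in F\}$, a ball, and the boundary sphere of this ball is $\bigsqcup_{F'\supsetneq F}X_{F'}$.

The space $X$, with its strata, can moreover be rebuilt from the poset of proper subsets alone. Recall that the order complex of a finite poset is the simplicial complex whose simplices are the finite chains.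

**Proposition 1.** Let $P$ be the poset of proper subsets of $\{1,\dots,d\}$, ordered by inclusion. There is a homeomorphism from the order complex of $P$ onto $X$ that carries the union of the open simplices whose chains have minimum $F$ onto $X_F$.

*Proof.* Send the vertex $F$ to the point $b_F$ with coordinates $c/(d-|F|)$ outside $F$ and $0$ on $F$, and extend linearly on each simplex. Let $F_0\subsetneq\dots\subsetneq F_k$ be a chain and $\lambda_i>0$ with $\sum\lambda_i=1$. The point $t=\sum_i\lambda_ib_{F_i}$ has zero set exactly $F_0$, because $b_{F_0}$ is positive off $F_0$ and all $b_{F_i}$ vanish on $F_0$.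

Conversely let $t\in X$, let $0<v_0<\dots<v_k$ be the distinct positive values among the $t_j$, put $v_{-1}=0$ and $F_i=\{j:t_j<v_i\}$. Then $F_0\subsetneq\dots\subsetneq F_k$ are proper subsets and
$$t=\sum_{i=0}^k (v_i-v_{i-1})\,1_{F_i^c}=\sum_{i=0}^k\lambda_i b_{F_i},\qquad \lambda_i=\frac{(v_i-v_{i-1})(d-|F_i|)}{c}>0 .$$
Comparing coordinate sums gives $\sum\lambda_i=1$. This expression is unique: if $t=\sum\lambda_ib_{F_i}$ over a chain, the coordinates of $t$ outside $F_i$ but inside $F_{i+1}$ (inside $\{1,\dots,d\}$ if $i=k$) all equal the partial sum $\sum_{h\le i}\lambda_hc/(d-|F_h|)$. These sums strictly increase with $i$, so $t$ determines the $F_i$ and then the $\lambda_i$. So the map is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism, and it matches the strata as claimed. $\blacksquare$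

What changes when several types of elementary matrices are used?

* The sets $F$ that occur are no longer all proper subsets. A combinatorial rule has to say which ones do.
* The equations are no longer linear, so convexity is lost, and there is no evident reason why the closure of a stratum should be a ball.
* The point $p$ may lie in a piece of the target of smaller dimension, and then the equations may be degenerate.

The answer will nevertheless be the same: the strata form a regular CW decomposition, and the space is rebuilt from a poset of faces. This is a conjecture of Davis, Hersh and Miller, taken from the slides "Fibers of Maps to Totally Nonnegative Spaces". These notes prove it.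

## 2. Totally nonnegative cells, Demazure products, subword complexes

**The maps.** Let $G$ be a semisimple, simply connected algebraic group, split over $\mathbb R$, with Weyl group $W$ generated by simple reflections $s_1,\dots,s_r$. Let $x_i(t)=\exp(te_i)$ be the exponentiated Chevalley generators, $U$ the group of real points of the unipotent radical that contains them, and $B^-$ the Borel subgroup opposite to the one containing $U$. In type A, $G=SL_n$, $U$ consists of the upper unitriangular matrices, and $x_i(t)$ is the identity matrix with an extra entry $t$ in row $i$, column $i+1$.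

By the theorem of Whitney (type A) and Lusztig (general), the totally nonnegative part $U_{\ge0}$ is the set of all products of $x_i(t)$'s with $t\ge0$. For a word $Q=(i_1,\dots,i_d)$ put
$$f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)\cdots x_{i_d}(t_d).$$
For $w\in W$ of length $\ell=\ell(w)$, let $U(w)=f_{\mathbf j}(\mathbb R_{>0}^\ell)$ for any reduced word $\mathbf j$ of $w$. By Lusztig, $U(w)$ does not depend on $\mathbf j$, and $U_{\ge0}=\bigsqcup_{w\in W}U(w)$.

**Running example.** In $SL_3$ write $u\in U$ as $(x,y,z)$ with $x=u_{12}$, $y=u_{23}$, $z=u_{13}$. Multiplying out, $f_Q(t)$ has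
$$x=\sum_{i_j=1}t_j,\qquad y=\sum_{i_j=2}t_j,\qquad z=\sum_{j<k,\ i_j=1,\ i_k=2}t_jt_k .\qquad (1)$$
So $x_1(\alpha)x_2(\beta)$ is $(\alpha,\beta,\alpha\beta)$, and $U(s_1s_2)=\{x,y>0,\ z=xy\}$. Also $x_1(\alpha)x_2(\beta)x_1(\gamma)$ is $(\alpha+\gamma,\beta,\alpha\beta)$, so with $w_0=s_1s_2s_1$ we get $U(w_0)=\{x,y,z>0,\ z<xy\}$.

**Demazure product.** In the $0$-Hecke monoid, $s_i*v=s_iv$ if $\ell(s_iv)>\ell(v)$ and $s_i*v=v$ otherwise. The Demazure product $\delta(Q)$ is the product of $Q$ in this monoid. If $Q$ is reduced, $\delta(Q)$ is its ordinary product. In particular all reduced words of $v$ have $0$-Hecke product $v$, and $s_i*s_i=s_i$. For $S_3$: $\delta(1,1,2)=s_1s_2$ and $\delta(1,2,1,2)=w_0$.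

**Subword complex.** For $F\subseteq\{1,\dots,d\}$ let $F^c$ be the complement and $Q\setminus F$ the word $Q$ with the positions in $F$ deleted. The simplicial complex $\Delta(Q,w)$ on $\{1,\dots,d\}$ has as faces the sets $F$ such that $Q\setminus F$ contains a reduced word for $w$. A face $F$ (possibly empty) is interior if $\delta(Q\setminus F)=w$.

For example, let $Q=(1,2,1,2)$ and $w=w_0$. The reduced words of $w_0$ are $121$ and $212$. They occur in $Q$ at positions $1,2,3$ and $2,3,4$, so the faces are $\emptyset,\{1\},\{4\}$, and all three are interior. The complex is two points, a sphere $S^0$.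

We use the following from Knutson–Miller, *Subword complexes in Coxeter groups*, Adv. Math. 184 (2004), §3.

**(KM1)** (Lemma 3.4) $Q$ contains a reduced word for $w$ if and only if $\delta(Q)\ge w$ in Bruhat order. In particular $\delta$ is monotone under passing to subwords.

**(KM2)** (Theorem 3.7, Corollary 3.8) If nonempty, $\Delta(Q,w)$ is homeomorphic to a ball or a sphere of dimension $d-\ell(w)-1$. A face is in the boundary if and only if it is not interior, and $\Delta(Q,w)$ is a sphere if and only if $\delta(Q)=w$. If $d=\ell(w)$, the complex is $\{\emptyset\}=S^{-1}$.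

By (KM1), $F$ is a face if and only if $\delta(Q\setminus F)\ge w$. Consequently:

**(2)** If $F$ is interior and $F'\supseteq F$ is a face, then $F'$ is interior. Indeed $w\le\delta(Q\setminus F')\le\delta(Q\setminus F)=w$. In particular, if $F''\subseteq F$ are both interior, every set between them is a subset of the face $F$, hence a face, and it contains $F''$, hence is interior.

**Dual blocks.** Let $P$ be the poset of faces of $\Delta(Q,w)$, including $\emptyset$, and $\|P\|$ its order complex. The closed dual block $D(F)$ is the subcomplex of $\|P\|$ of chains all of whose elements contain $F$. It is a cone with apex $F$ over the barycentric subdivision of the link of $F$. The open dual block of $F$ is the union of the open simplices whose chains have minimum $F$. The interior dual block complex is the union of the $D(F)$ over interior faces $F$, decomposed into the open dual blocks of the interior faces.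

For $Q=(1,2,1,2)$, $w=w_0$, the block $D(\emptyset)$ is the cone over two points, an arc. Its open dual block is the open arc, and $D(\{1\}),D(\{4\})$ are its endpoints. For a one-letter word $Q=(i,\dots,i)$ and $w=s_i$, the faces are the proper subsets and all are interior, so Proposition 1 is exactly the statement that $X$ is the interior dual block complex.

Write $m_F=d-|F|-\ell$. The link of $F$ in $\Delta(Q,w)$ is $\Delta(Q\setminus F,w)$, directly from the definition. So (KM2) gives:

**(3)** If $F$ is interior, its link is a sphere of dimension $m_F-1$, so $D(F)$ is a closed $m_F$-ball. Its boundary sphere is the base of the cone, that is, the union of the chains all of whose elements strictly contain $F$, which is $\bigcup_{F'\supsetneq F}D(F')$. The rest, the chains that contain $F$, is the open dual block of $F$. All these $F'$ are interior by (2).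

**The fiber.** Fix $Q$, $w$, and a point $p\in U(w)$ in the image of $f_Q$ on $\mathbb R^d_{\ge0}$. Put
$$X=f_Q^{-1}(p)\cap\mathbb R^d_{\ge0},\qquad S_F=\{t\in\mathbb R^d_{\ge0}:t_j=0\ (j\in F),\ t_j>0\ (j\notin F)\},\qquad X_F=X\cap S_F .$$
On $S_F$ the map $f_Q$ is $f_{Q\setminus F}$ applied to the coordinates in $F^c$. The set $X$ is the disjoint union of the nonempty $X_F$, and $X_F\ne\emptyset$ exactly when $F$ is an interior face. (Lemma 3 below gives this again.)

**Theorem A (the Davis–Hersh–Miller conjecture).** For every interior face $F$, $X_F$ is an open cell of dimension $m_F$. Its closure is $\overline{X_F}=\bigsqcup_{F'\supseteq F}X_{F'}$ (over faces $F'\supseteq F$, all of which are interior), and this is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$. For interior $F,F'$, $X_{F'}\subseteq\overline{X_F}$ if and only if $F\subseteq F'$. There is a homeomorphism from $X$ to the interior dual block complex of $\Delta(Q,w)$ carrying each $X_F$ onto the open dual block of $F$.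

In particular the decomposition of $X$ into the strata $X_F$ is a regular CW decomposition.

**Theorem B.**

1. *(Local structure.)* Let $t\in X_F$ and $K_F=\{F\setminus F'':F''\subseteq F\text{ interior}\}$, which is a simplicial complex. There is a diffeomorphism from a neighborhood of $t$ in $\mathbb R^d$ onto a neighborhood $\Omega$ of $0$ in $\mathbb R^\ell\times\mathbb R^F\times\mathbb R^{m_F}$, preserving the coordinates $t_j$, $j\in F$, that carries $X$ onto $\Omega\cap\bigl(\{0\}\times\bigcup_{\sigma\in K_F}\mathbb R^\sigma_{\ge0}\times\mathbb R^{m_F}\bigr)$. Each $\overline{X_F}$ is a compact smooth manifold with corners, with open corner strata $X_{F'}$, $F'\supseteq F$.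
2. *(Triviality in $p$.)* Let $Z=f_Q^{-1}(U(w))\cap\mathbb R^d_{\ge0}$. There is a homeomorphism $X\times U(w)\to Z$ over $U(w)$, restricting to diffeomorphisms $X_F\times U(w)\to S_F$ for all interior $F$.
3. $X$ is contractible. If $\delta(Q)=w$, then $X$ is a closed ball of dimension $d-\ell(w)$. Conversely, if $\dim X=d-\ell(w)$, then $\delta(Q)=w$.

Here $\mathbb R^\sigma_{\ge0}$, for $\sigma\subseteq F$, denotes the vectors in $\mathbb R^F_{\ge0}$ supported in $\sigma$.

One more fact is needed throughout.

**(4)** The preimage in $\mathbb R^d_{\ge0}$ under $f_Q$ of a compact subset of $U$ is compact. In particular $X$ is compact.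

*Proof of (4).* Let $\chi_i:U\to\mathbb R$ be the continuous homomorphism with $\chi_i(x_k(t))=\delta_{ik}t$. It factors through $U/[U,U]$, and in $SL_n$ it is the entry in row $i$, column $i+1$. If $f_Q(t)=u$, then $\sum_{j:i_j=i}t_j=\chi_i(u)$. If $u$ ranges over a compact set, these sums of nonnegative numbers are bounded, so every $t_j$ is bounded. The preimage is closed because $f_Q$ is continuous. $\blacksquare$

## 3. Three fibers in $SL_3$

**A curved arc.** Let $Q=(1,2,1,2)$ with parameters $(a,b,c,e)$, and let $p=(x,y,z)=(2,1,1)\in U(w_0)$. By (1),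
$$a+c=2,\qquad b+e=1,\qquad ab+ae+ce=a+ce=1 .$$
So $c=2-a$, $e=\frac{1-a}{2-a}$, $b=\frac1{2-a}$. The parameters are nonnegative exactly for $0\le a\le1$. The fiber is an arc. Its interior has all parameters positive, and its endpoints are $a=0$ (stratum $\{1\}$) and $a=1$ (stratum $\{4\}$). This is the arc $D(\emptyset)$ found above.

**A curved pentagon.** Let $Q=(1,2,1,2,1)$ with parameters $(a,b,c,e,g)$ and the same $p$. The occurrences of $121$ are at positions $123,125,145,345$, and of $212$ at $234$. So the facets of $\Delta(Q,w_0)$ are $\{4,5\},\{3,4\},\{2,3\},\{1,2\},\{1,5\}$, a pentagon. The equations give $b=1-e$, $a=1-ce$, $g=2-a-c=1-c(1-e)$. So $X$ is the graph over the region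
$$c\ge0,\qquad 0\le e\le1,\qquad ce\le1,\qquad c(1-e)\le1$$
in the $(c,e)$-plane. Its corners are $(0,0),(0,1),(1,1),(2,\tfrac12),(1,0)$, in the strata $\{3,4\},\{2,3\},\{1,2\},\{1,5\},\{4,5\}$. It is a pentagon, and it is not convex: the midpoint $(\tfrac32,\tfrac14)$ of $(1,0)$ and $(2,\tfrac12)$ has $c(1-e)=\tfrac98>1$.

**A fiber of deficient dimension.** Let $Q=(1,2,1,2)$ again, now with $p=(\alpha,\beta,\alpha\beta)\in U(s_1s_2)$. The equations are $a+c=\alpha$, $b+e=\beta$, and $ab+ae+ce=\alpha\beta=(a+c)(b+e)$. The last one says $bc=0$. So $X$ is the union of the segment $\{c=0,\ a=\alpha,\ b+e=\beta\}$ and the segment $\{b=0,\ e=\beta,\ a+c=\alpha\}$, which share the endpoint $(\alpha,0,0,\beta)$.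

The facets of $\Delta(Q,s_1s_2)$ are the complements of the occurrences $12$, $14$, $34$ of the word $(1,2)$, namely $\{3,4\},\{2,3\},\{1,2\}$. The complex is a path with vertices $4,3,2,1$ in order. Its interior faces are the three edges and the vertices $3,2$. The interior dual block complex is the path $\{3,4\}-\{3\}-\{2,3\}-\{2\}-\{1,2\}$, in which $\{3\}$ and $\{2\}$ are the apexes of the two blocks that are arcs. It matches the two segments. At the point $(\alpha,0,0,\beta)$ of stratum $F=\{2,3\}$ we have $K_F=\{\emptyset,\{2\},\{3\}\}$, and $X$ looks like two coordinate half-axes, as Theorem B(1) says.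

## 4. Braid moves straighten the open strata and stop at the boundary

In Section 1 the fiber was straightened by $x(a)x(b)=x(a+b)$. In general one would try to reach repeated letters by braid moves. In $SL_3$ the move is
$$x_1(a)x_2(b)x_1(c)=x_2\!\left(\tfrac{bc}{a+c}\right)x_1(a+c)\,x_2\!\left(\tfrac{ab}{a+c}\right);$$
both sides are $(a+c,\,b,\,ab)$ in the coordinates $(x,y,z)$. For positive parameters this is a smooth change of coordinates. Section 6 shows that such moves, together with $x_i(a)x_i(b)=x_i(a+b)$, identify each open stratum $X_F$ with a Euclidean space.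

The moves do not extend to the closed fiber. Take $Q=(1,2,1,2,1,2)$, parameters $(a,b,c,e,g,h)$, and $p=(2,1,1)$. By (1) the fiber is given by $a+c+g=2$, $b+e+h=1$, $a+c(e+h)+gh=1$. Fix $e=\frac14$. For small $a,c\ge0$ the values
$$g=2-a-c,\qquad h=\frac{1-a-\frac c4}{2-a},\qquad b=\tfrac34-h$$
solve the system: $a+\frac c4+ch+(2-a-c)h=a+\frac c4+(2-a)h=1$. At $a=c=0$ they give $b=\frac14$, $g=2$, $h=\frac12$, so for small $a,c$ all are nonnegative and $a,c$ may be chosen independently. As $(a,c)\to0$, the new parameter $\frac{bc}{a+c}$ tends to $0$ along $c=0$ and to $\frac14$ along $a=0$. So the straightening has no continuous extension to $X$.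

We thus know the open strata, and want their closures. Knowing that all strata are open cells, with the right closure relations, is not enough. The real projective plane is the disjoint union of an affine plane and a projective line. The line is a circle, which we cut into two open arcs and two points. Every stratum is an open cell, and the closure relations are those of a disk whose boundary is cut into two arcs. Yet the closure of the $2$-cell is $\mathbb{RP}^2$, which is not a disk. What is wrong there is the local picture: the open cell touches the line from both sides. We must show that near a boundary point $X_F$ sits on one side only, as in an orthant.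

A local picture calls for the implicit function theorem, and the equation $f_Q=p$ does not satisfy its hypothesis. In the third example of Section 3, at $t=(\alpha,0,0,\beta)$,
$$dx=da+dc,\qquad dy=db+de,\qquad dz=\beta\,(da+dc)+\alpha\,(db+de),$$
so $f_Q:\mathbb R^4\to U\cong\mathbb R^3$ has rank $2$ there. At $t=(1,1,1,1)$ it has rank $3$, since $dz=2\,da+db+dc+2\,de$ is independent of $dx$ and $dy$. The third equation is the degenerate one, and it is not needed as an equation. If we record only $(x,y)$, the map $(a+c,b+e)$ is a submersion, and $X$ consists of the points of its level set whose zero pattern is allowed.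

This leads to the plan. First, find $\ell$ smooth functions $g$ on a full neighborhood of $U(w)$ in $U$ that restrict to coordinates on $U(w)$. Second, show that at a point of $X_F$ the map $g\circ f_Q$ is already a submersion along the positive parameters alone. Then $X$ is transverse to the coordinate faces that it meets, and the $t_j$, $j\in F$, are free coordinates on a level set of $g\circ f_Q$. When $\delta(Q)=w$ the fiber is therefore a manifold with corners whose interior is $\mathbb R^m$. Third, by induction and (KM2) its boundary is a sphere, and Brown's Schoenflies theorem shows that it is a ball.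

## 5. Smooth coordinates near $U(w)$

**Lemma 2.** Let $\mathbf j=(j_1,\dots,j_\ell)$ be a reduced word for $w$. There are an open set $N\subseteq U$ containing $U(w)$ and a smooth map $g:N\to\mathbb R^\ell$ with $g(f_{\mathbf j}(t))=t$ for all $t\in\mathbb R^\ell_{>0}$.

**Example.** In $SL_3$ with $\mathbf j=(1,2,1)$ we have $f_{\mathbf j}(\alpha,\beta,\gamma)=(\alpha+\gamma,\beta,\alpha\beta)$, and $g(x,y,z)=(z/y,\ y,\ x-z/y)$ on $N=\{y\ne0\}$ works. The general proof also peels off the first parameter as a ratio.

*Proof.* We induct on $\ell$. For $\ell=0$ take $N=U$ and the map to $\mathbb R^0$. Let $i=j_1$, $w=s_iw'$ with $\ell(w')=\ell-1$, and $\mathbf j'=(j_2,\dots,j_\ell)$.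

**Step 1: a representation that sees the cell.** Since $G$ is simply connected, $\rho$ is a weight of the torus. Let $V$ be the irreducible representation with lowest weight $-\rho$ and lowest weight vector $v_-$. For $y\in W$ with representative $\dot y$ put $v_y=\dot yv_-$. It spans the one-dimensional weight space $V_{-y\rho}$. For weights, $\nu<\nu'$ means that $\nu'-\nu$ is a nonzero sum of positive roots. Every weight of $V$ other than $-\rho$ is $>-\rho$, and $W$ permutes the weights of $V$.

For $t\neq0$ we have $x_i(t)\in B^-\dot s_iB^-$, because in $SL_2$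
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix}\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}.$$
Recall that $B^-\dot s_iB^-\dot yB^-=B^-\dot s_i\dot yB^-$ when $\ell(s_iy)>\ell(y)$. Multiplying along a reduced word gives $U(y)\subset B^-\dot yB^-$ for all $y\in W$. The group $B^-$ preserves the line $\mathbb Rv_-$, and it maps a weight vector to a nonzero multiple of itself plus components of lower weights. Hence for $u'\in U(w')$
$$u'v_-=c\,v_{w'}+(\text{components of weights}<-w'\rho),\qquad c\ne0.\qquad (5)$$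

**Step 2: only one weight of the $\alpha_i$-string occurs in $u'v_-$.** Put $n=\langle w'\rho,\alpha_i^\vee\rangle=\langle\rho,w'^{-1}\alpha_i^\vee\rangle$. Since $s_iw'>w'$, the root $w'^{-1}\alpha_i$ is positive, so $n>0$. Consider the weights $-w'\rho+k\alpha_i$, $k\in\mathbb Z$. For $k>0$ the component of $u'v_-$ is zero by (5). For $k<0$, $-w'\rho+k\alpha_i$ is not a weight of $V$, because applying $w'^{-1}$ would give the weight $-\rho+k\,w'^{-1}\alpha_i<-\rho$. So only $-w'\rho$ occurs, with component $c\,v_{w'}$.

**Step 3: the first parameter as a ratio.** Let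
$$\mu=-w\rho=-s_iw'\rho=-w'\rho+n\alpha_i .$$
Let $u=x_i(t)u'=\sum_m\frac{t^m}{m!}e_i^mu'$ with $u'\in U(w')$. The operator $e_i$ raises weights by $\alpha_i$, so by Step 2
$$(uv_-)_\mu=c\,\tfrac{t^n}{n!}\,e_i^nv_{w'},\qquad (uv_-)_{\mu-\alpha_i}=c\,\tfrac{t^{n-1}}{(n-1)!}\,e_i^{n-1}v_{w'} .$$
By Step 2, $-w'\rho-\alpha_i$ is not a weight, so $v_{w'}$ is a lowest weight vector for the $\mathfrak{sl}_2$ of $\alpha_i$. Its weight is $\langle-w'\rho,\alpha_i^\vee\rangle=-n$. Hence $e_i^kv_{w'}\ne0$ for $0\le k\le n$. Choose linear functionals $\varphi,\varphi'$ on $V$ that vanish on all weight spaces other than $V_\mu$ and $V_{\mu-\alpha_i}$, respectively, with $\varphi(e_i^nv_{w'})=1=\varphi'(e_i^{n-1}v_{w'})$. Define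
$$r(u)=n\,\frac{\varphi(uv_-)}{\varphi'(uv_-)}\qquad\text{on}\qquad\{u\in U:\varphi'(uv_-)\ne0\}.$$
This set is open and $r$ is smooth on it. For $u=x_i(t)u'$ with $t>0$, $u'\in U(w')$, we have $\varphi'(uv_-)=c\,t^{n-1}/(n-1)!\ne0$ and
$$r(u)=n\cdot\frac{c\,t^n/n!}{c\,t^{n-1}/(n-1)!}=t .$$
Every element of $U(w)$ has this form, so $U(w)$ lies in the domain of $r$.

**Step 4: induction.** Let $N',g'$ be given for $\mathbf j'$, and set
$$N=\{u:\varphi'(uv_-)\ne0,\ x_i(-r(u))u\in N'\},\qquad g(u)=\bigl(r(u),\,g'(x_i(-r(u))u)\bigr).$$
Then $N$ is open and $g$ is smooth. If $u=x_i(t)u'\in U(w)$ with $t>0$, $u'\in U(w')$, then $x_i(-r(u))u=u'\in U(w')\subseteq N'$. So $U(w)\subseteq N$. Taking $u'=f_{\mathbf j'}(t_2,\dots,t_\ell)$ and $t=t_1$ gives $g(f_{\mathbf j}(t_1,\dots,t_\ell))=(t_1,g'(u'))=(t_1,\dots,t_\ell)$. $\blacksquare$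

In the example, $V$ is the adjoint representation of $SL_3$, $v_-=E_{31}$, and $uv_-=uE_{31}u^{-1}$ has $(i,j)$ entry $u_{i3}(u^{-1})_{1j}$. Here $w'=s_2s_1$, $w'^{-1}\alpha_1=\alpha_2$, $n=1$, $\mu=\alpha_1+\alpha_2$. The two relevant entries are $(1,3)$ and $(2,3)$, with $(u^{-1})_{13}=xy-z$. So $r(u)=\frac{z(xy-z)}{y(xy-z)}=\frac zy$, on the set $y(xy-z)\ne0$, which contains $U(w_0)$.

Two consequences of Lemma 2 will be used. First, $f_{\mathbf j}$ is injective on $\mathbb R^\ell_{>0}$ with smooth left inverse $g$. So $f_{\mathbf j}:\mathbb R^\ell_{>0}\to U(w)$ is a diffeomorphism onto an embedded submanifold, with inverse $g|_{U(w)}$. Second: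

**(6)** If $\mathbf j,\mathbf k$ are reduced words for the same $w$, with maps $g_{\mathbf j},g_{\mathbf k}$, then $g_{\mathbf k}\circ f_{\mathbf j}$ is a diffeomorphism of $\mathbb R^\ell_{>0}$ with inverse $g_{\mathbf j}\circ f_{\mathbf k}$, and $f_{\mathbf k}\circ(g_{\mathbf k}\circ f_{\mathbf j})=f_{\mathbf j}$.

Indeed, given $t\in\mathbb R^\ell_{>0}$, the point $f_{\mathbf j}(t)\in U(w)=f_{\mathbf k}(\mathbb R^\ell_{>0})$ is $f_{\mathbf k}(t')$ for some $t'\in\mathbb R^\ell_{>0}$. Then $g_{\mathbf k}f_{\mathbf j}(t)=t'$, $f_{\mathbf k}(t')=f_{\mathbf j}(t)$, and $g_{\mathbf j}f_{\mathbf k}(t')=t$. The roles of $\mathbf j$ and $\mathbf k$ are symmetric, and both maps are smooth.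

## 6. Positive parameters: Euclidean strata and a submersion

**Lemma 3.** Let $Q$ have length $d$, let $\delta(Q)=w$, and let $\mathbf j$ be a reduced word for $w$. There is a diffeomorphism $\Psi:\mathbb R^d_{>0}\to\mathbb R^\ell_{>0}\times\mathbb R^{d-\ell}$ with $f_Q=f_{\mathbf j}\circ\mathrm{pr}_1\circ\Psi$ on $\mathbb R^d_{>0}$. Consequently, with $g=g_{\mathbf j}$: $f_Q(\mathbb R^d_{>0})=U(w)$; the map $g\circ f_Q|_{\mathbb R^d_{>0}}=\mathrm{pr}_1\circ\Psi$ is a submersion; and $f_Q^{-1}(p)\cap\mathbb R^d_{>0}$ is diffeomorphic to $\mathbb R^{d-\ell}$ for every $p\in U(w)$.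

*Proof.* We induct on $d$. If $Q$ is reduced (in particular if $d=0$), it is a reduced word for $\delta(Q)=w$, and $\Psi=g_{\mathbf j}\circ f_Q$ works by (6).

**Step 1: create a repeated letter.** Suppose $Q$ is not reduced. Let $k$ be maximal with $(i_1,\dots,i_k)$ reduced, and let $v$ be its product. Then $1\le k<d$ and, with $i=i_{k+1}$, $vs_i<v$. So $v$ has a reduced word $\mathbf k$ ending in $i$. By (6), $g_{\mathbf k}\circ f_{(i_1,\dots,i_k)}$ is a diffeomorphism of $\mathbb R^k_{>0}$. Applying it to the first $k$ parameters replaces the word $Q$ by $(\mathbf k,i,i_{k+2},\dots,i_d)$ without changing the product. This word has two adjacent letters $i,i$.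

**Step 2: merge.** Let $a,b$ be the parameters of these two letters. The map $(a,b)\mapsto(a+b,\log(a/b))$ is a diffeomorphism $\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R$, with inverse $(s,q)\mapsto\bigl(\frac{se^q}{1+e^q},\frac{s}{1+e^q}\bigr)$, and $x_i(a)x_i(b)=x_i(a+b)$. So we have a diffeomorphism $\Theta:\mathbb R^d_{>0}\to\mathbb R^{d-1}_{>0}\times\mathbb R$ with $f_Q=f_{Q_1}\circ\mathrm{pr}\circ\Theta$, where $Q_1=(\mathbf k,i_{k+2},\dots,i_d)$ has length $d-1$.

**Step 3: induction.** We have $\delta(Q_1)=\delta(Q)$, since all reduced words for $v$ have the same $0$-Hecke product and $s_i*s_i=s_i$. By induction $f_{Q_1}=f_{\mathbf j}\circ\mathrm{pr}_1\circ\Psi_1$, and $\Psi=(\Psi_1\times\mathrm{id}_{\mathbb R})\circ\Theta$ has the required form.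

**Step 4: the consequences.** The image is $f_{\mathbf j}(\mathbb R^\ell_{>0})=U(w)$. Since $g\circ f_{\mathbf j}=\mathrm{id}$, we get $g\circ f_Q=\mathrm{pr}_1\circ\Psi$, a submersion. As $f_{\mathbf j}$ is injective on $\mathbb R^\ell_{>0}$ and $p=f_{\mathbf j}(g(p))$, the condition $f_Q(t)=p$ is equivalent to $\mathrm{pr}_1\Psi(t)=g(p)$. So $\Psi$ identifies the fiber with $\{g(p)\}\times\mathbb R^{d-\ell}$. $\blacksquare$

Apply Lemma 3 to $Q\setminus F$. For every $F$ we get $f_Q(S_F)=U(\delta(Q\setminus F))$, so $X_F\neq\emptyset$ exactly when $\delta(Q\setminus F)=w$, that is, when $F$ is interior. In that case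
$$X_F\cong\mathbb R^{m_F}.\qquad (7)$$

## 7. Transversality to the coordinate faces

This section proves Theorem B(1) and determines the closures. Fix a reduced word $\mathbf j$ for $w$ and $N,g$ as in Lemma 2. Extend $f_Q$ to $\mathbb R^d$ by the same formula. Let $O=f_Q^{-1}(N)\subseteq\mathbb R^d$, an open set, and let
$$\Gamma=g\circ f_Q:O\to\mathbb R^\ell,$$
a smooth map. If $F$ is interior, then $f_Q(S_F)=U(w)\subseteq N$, so $S_F\subseteq O$.

**Step 1: equations for $X$.** The claim is:

**(8)** For $t'\in\mathbb R^d_{\ge0}\cap O$ with zero set $F''$: $t'\in X$ if and only if $F''$ is interior and $\Gamma(t')=g(p)$.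

By Lemma 3, $f_Q(t')\in U(\delta(Q\setminus F''))$. The sets $U(\cdot)$ are disjoint, so $f_Q(t')\in U(w)$ if and only if $\delta(Q\setminus F'')=w$, i.e. $F''$ is interior. In that case, since $g$ is injective on $U(w)$, $f_Q(t')=p$ if and only if $\Gamma(t')=g(p)$. If $F''$ is not interior, then $t'\notin X$.

**Step 2: $K_F$ is a simplicial complex.** Let $F''\subseteq F$ be interior and $\tau\subseteq F\setminus F''$. Then $F''\subseteq F\setminus\tau\subseteq F$, so $F\setminus\tau$ is interior by (2), and $\tau=F\setminus(F\setminus\tau)\in K_F$.

**Step 3: charts.** Let $t\in X_F$ with $F$ interior. Near $t$, $S_F$ is an open piece of the coordinate subspace $\mathbb R^{F^c}$, and $\Gamma|_{S_F}=g\circ f_{Q\setminus F}$ is a submersion by Lemma 3. So $d\Gamma_t$ restricted to $\mathbb R^{F^c}$ is onto $\mathbb R^\ell$. Therefore the map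
$$t'\mapsto\bigl(\Gamma(t')-g(p),\ (t'_j)_{j\in F}\bigr)\in\mathbb R^\ell\times\mathbb R^F$$
has surjective derivative at $t$: the directions in $F^c$ already cover $\mathbb R^\ell\times\{0\}$, and the directions in $F$ cover $\mathbb R^F$ modulo $\mathbb R^\ell\times\{0\}$. Complete it by $d-\ell-|F|=m_F$ affine functions vanishing at $t$ whose differentials complete a basis. By the inverse function theorem we get a diffeomorphism $\kappa$ from a neighborhood of $t$ in $\mathbb R^d$ onto a neighborhood $\Omega$ of $0$ in $\mathbb R^\ell\times\mathbb R^F\times\mathbb R^{m_F}$, preserving the coordinates $t_j$, $j\in F$. Shrink it so that its domain lies in $O$ and $t'_j>0$ for $j\notin F$ there. Then every nonnegative $t'$ in the domain has zero set $F''\subseteq F$, and $t'$ is nonnegative exactly when $y=(t'_j)_{j\in F}$ is. By (8), $X$ corresponds to the points $(0,y,z)$ of $\Omega$ with $y\in\mathbb R^F_{\ge0}$ whose zero set $F''$ is interior, i.e. whose support $F\setminus F''$ lies in $K_F$. That is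
$$\Omega\cap\Bigl(\{0\}\times\bigcup_{\sigma\in K_F}\mathbb R^\sigma_{\ge0}\times\mathbb R^{m_F}\Bigr),\qquad (9)$$
and $X_{F''}$ corresponds to the points with support exactly $F\setminus F''$. This is the first part of B(1).

**Step 4: closures.** Let $F$ be interior and
$$X^F=X\cap\{t_j=0,\ j\in F\}=\bigsqcup_{F'\supseteq F}X_{F'},$$
the union over faces $F'\supseteq F$, all interior by (2). It is compact, and it is the fiber of $f_{Q\setminus F}$ over $p$ in the nonnegative orthant, with strata indexed by the faces $F'\setminus F$ of $\Delta(Q\setminus F,w)$. Clearly $\overline{X_F}\subseteq X^F$. Conversely let $t\in X_{F'}$ with $F'\supseteq F$. Then $F'\setminus F\in K_{F'}$, and in the model (9) at $t$ the points $(0,y,0)$, with $y$ of support $F'\setminus F$ and $y\to0$, belong to $X_F$ and converge to $t$. Hence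
$$\overline{X_F}=X^F=\bigsqcup_{F'\supseteq F}X_{F'}.\qquad (10)$$
If $F\not\subseteq F'$ for an interior $F'$, some coordinate $t_j$ with $j\in F\setminus F'$ vanishes on $\overline{X_F}$ and is positive on the nonempty set $X_{F'}$. So $X_{F'}\subseteq\overline{X_F}$ if and only if $F\subseteq F'$.

**Step 5: corners when $\delta(Q)=w$.** Now $\emptyset$ is interior, so every face is interior by (2). For a face $F$ every subset is a face, hence interior, so $K_F$ is the full simplex on $F$. The model (9) at $t\in X_F$ becomes an open piece of $\{0\}\times\mathbb R^F_{\ge0}\times\mathbb R^{m_F}$, of dimension $|F|+m_F=d-\ell$. The charts are restrictions of diffeomorphisms $\kappa$ between open sets of Euclidean spaces. So the transition maps are restrictions of smooth maps $\kappa'\circ\kappa^{-1}$, and $X$ is a compact smooth manifold with corners of dimension $m=d-\ell$ with open corner strata $X_F$.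

For $k\ge1$ the orthant $\mathbb R^k_{\ge0}$ is homeomorphic to $\mathbb R^{k-1}\times\mathbb R_{\ge0}$ with boundary going to boundary. Indeed the squaring map $\zeta\mapsto\zeta^2$ of $\mathbb C$ identifies a quarter plane with a half plane, so $\mathbb R^2_{\ge0}\cong\mathbb R\times\mathbb R_{\ge0}$, and one repeats this. Hence $X$ is a compact topological $m$-manifold with boundary, and by (7)
$$\partial X=X\setminus X_\emptyset,\qquad \text{interior}=X_\emptyset\cong\mathbb R^m.\qquad (11)$$

For general $Q$ and interior $F$, Step 5 applies to $\overline{X_F}=X^F$, the fiber of $f_{Q\setminus F}$, because $\delta(Q\setminus F)=w$. This completes the proof of B(1). $\blacksquare$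

## 8. Gluing closed strata onto dual blocks

The purpose of this section is to pass from balls to the dual block complex. It serves twice: inside the induction of Section 9, for the boundary of $X$, and in the proof of Theorem A, for all of $X$.

**Lemma 4.** Let $\mathcal F$ be a set of interior faces such that $F\in\mathcal F$ and $F'\supseteq F$ a face imply $F'\in\mathcal F$. Assume that for each $F\in\mathcal F$, $\overline{X_F}$ is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$. Then there is a homeomorphism $\bigcup_{F\in\mathcal F}\overline{X_F}\to\bigcup_{F\in\mathcal F}D(F)$ carrying each $X_F$, $F\in\mathcal F$, onto the open dual block of $F$.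

*Proof.* **Step 1: an order of attachment.** List $\mathcal F=\{F_1,\dots,F_s\}$ with $|F_1|\ge|F_2|\ge\cdots$. Put $A_k=X_{F_1}\cup\dots\cup X_{F_k}$ and $E_k=\bigcup_{i\le k}D(F_i)$. Any face $F'\supsetneq F_i$ lies in $\mathcal F$ and is larger, so it occurs before $F_i$. By (10), $A_k=\bigcup_{i\le k}\overline{X_{F_i}}$. Since $D(F_i)$ is the disjoint union of the open dual blocks of the faces $F'\supseteq F_i$, the set $E_k$ is the disjoint union of the open dual blocks of $F_1,\dots,F_k$. Both $A_k$ and $E_k$ are compact.

**Step 2: one attachment.** Suppose given a homeomorphism $h:A_k\to E_k$ that carries strata to open dual blocks; for $k=0$ both sides are empty. Let $F=F_{k+1}$. Then $A_k\cap\overline{X_F}$ is the union of the $X_{F'}$ with $F'\supsetneq F$, that is, $\partial\overline{X_F}$. Likewise $E_k\cap D(F)$ is the union of the open dual blocks of the $F'\supsetneq F$, which is $\partial D(F)$ by (3). So $h$ restricts to a homeomorphism $\partial\overline{X_F}\to\partial D(F)$. Both $\overline{X_F}$ and $D(F)$ are $m_F$-balls with these boundary spheres. Identify each with the standard ball and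 extend radially (coning). This extends $h|_{\partial\overline{X_F}}$ to a homeomorphism $\overline{X_F}\to D(F)$ that sends interior to interior, i.e. $X_F$ onto the open dual block of $F$. If $m_F=0$, both balls are points and there is nothing to extend.

Together with $h$ this defines a map $A_{k+1}\to E_{k+1}$. It is continuous because $A_k$ and $\overline{X_F}$ are closed and the two maps agree on the intersection. It is bijective because the strata and the open dual blocks are disjoint. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. After $s$ attachments we are done. $\blacksquare$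

## 9. Collar and Schoenflies: the fiber is a ball when $\delta(Q)=w$

We use two theorems of Brown.

**(Collar)** (M. Brown, Ann. of Math. 75 (1962)) The boundary of a compact topological manifold with boundary has a collar.

**(Schoenflies)** (M. Brown, Bull. AMS 66 (1960)) For a bicollared $(m-1)$-sphere $\Sigma\subset S^m$, the closure of each of the two components of $S^m\setminus\Sigma$ is a closed $m$-ball with boundary $\Sigma$.

Bicollared means that $\Sigma\times(-1,1)$ embeds as an open set in $S^m$ with $\Sigma\times\{0\}$ going to $\Sigma$ by the identity.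

**Proposition 5.** If $\delta(Q)=w$ and $p\in U(w)$, then $X$ is a closed ball of dimension $m=d-\ell$ with boundary sphere $X\setminus X_\emptyset$.

*Proof.* We induct on $m$, for all words at once. If $m=0$, then $d=\ell$, $Q$ is a reduced word for $w$, $\emptyset$ is the only face, and $X=X_\emptyset$ is a point.

**Step 1: the boundary is a sphere.** Let $m\ge1$. Every face is interior by (2). For a nonempty face $F$, $\overline{X_F}$ is by (10) the fiber for the word $Q\setminus F$, where $\delta(Q\setminus F)=w$ and $d-|F|-\ell=m-|F|<m$. By induction it is a closed $m_F$-ball with boundary $\bigsqcup_{F'\supsetneq F}X_{F'}$. So Lemma 4 applies to the set $\mathcal F$ of all nonempty faces. By (11) it gives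
$$\partial X=X\setminus X_\emptyset=\bigcup_{F\ne\emptyset}\overline{X_F}\ \cong\ \bigcup_{F\neq\emptyset}D(F).$$
The right side consists of all chains of nonempty faces. It is the barycentric subdivision of $\Delta(Q,w)$, which is a sphere $S^{m-1}$ by (KM2), as $\delta(Q)=w$.

**Step 2: $m=1$.** By (11), $X$ is a compact $1$-manifold with boundary $\partial X\cong S^0$. It is connected, as it is the closure of $X_\emptyset\cong\mathbb R$. So it is an arc with endpoints $\partial X$.

**Step 3: $m\ge2$, a bicollared sphere inside $X$.** Take a collar, an open embedding $c:\partial X\times[0,1)\to X$ with $c(x,0)=x$. Let $\Sigma=c(\partial X\times\{\frac12\})$. By injectivity of $c$, $c(\partial X\times(0,1))$ misses $\partial X$, so it is an open subset of $X_\emptyset$. By (11) we may regard $X_\emptyset\cong\mathbb R^m$ as a subset of $S^m=\mathbb R^m\cup\{\infty\}$. Hence $\Sigma$ is a bicollared $(m-1)$-sphere in $S^m$.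

**Step 4: the part of $X$ inside $\Sigma$ is a ball.** Let $K=X\setminus c(\partial X\times[0,\frac12))$. The removed set is open in $X$ and contains $\partial X$, so $K$ is compact and contained in $X_\emptyset$. We identify
$$K\setminus\Sigma=X\setminus c(\partial X\times[0,\tfrac12])$$
as a component of $S^m\setminus\Sigma$. The set $c(\partial X\times[0,\frac12])$ is compact, so $K\setminus\Sigma$ is open in $X$. It lies in $X_\emptyset$, so it is open in $X_\emptyset$ and in $S^m$. It is closed in $S^m\setminus\Sigma$ because $K$ is compact. It is nonempty, as it contains $c(x,\frac34)$, and its complement in $S^m\setminus\Sigma$ contains $\infty$. Since $S^m\setminus\Sigma$ has exactly two components, a nonempty proper open and closed subset is one of them. The closure of $K\setminus\Sigma$ is $K$, because $K$ is closed and each $c(x,\frac12)$ is the limit of $c(x,\frac12+\varepsilon)$ as $\varepsilon\to0^+$. By Schoenflies, $K$ is a closed $m$-ball with boundary $\Sigma$.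

**Step 5: put the collar back.** We have $X=K\cup c(\partial X\times[0,\frac12])$, two compact sets that meet exactly in $\Sigma$. So $X$ is an $m$-ball with an external collar $S^{m-1}\times[0,\frac12]$ attached along its boundary sphere. A homeomorphism of $K$ with the unit ball extends, radius by radius, to a homeomorphism of $X$ with the ball of radius $\frac32$: send $c(x,s)$ to $(\frac32-s)$ times the unit vector assigned to $c(x,\frac12)$. So $X$ is a closed $m$-ball with boundary $c(\partial X\times\{0\})=\partial X=X\setminus X_\emptyset$. $\blacksquare$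

In Step 4 the full strength of (11) was used: the interior of $X$ is homeomorphic to $\mathbb R^m$, so that $K$ can be placed in a sphere. The other half of (11), that $\partial X$ is the boundary of a manifold, gives the collar. It is what fails for the line in $\mathbb{RP}^2$.

## 10. Regularity of the decomposition and the dual block model

*Proof of Theorem A.* Let $Q,w,p$ be arbitrary and $F$ an interior face.

**Step 1: cells, closures, incidences.** By (7), $X_F\cong\mathbb R^{m_F}$. By (10), $\overline{X_F}=\bigsqcup_{F'\supseteq F}X_{F'}$, and this is the fiber of $f_{Q\setminus F}$ over $p$, with $\delta(Q\setminus F)=w$. By Step 4 of Section 7, $X_{F'}\subseteq\overline{X_F}$ if and only if $F\subseteq F'$.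

**Step 2: closed strata are balls.** Proposition 5, applied to $Q\setminus F$, says that $\overline{X_F}$ is a closed $m_F$-ball with boundary sphere $\bigsqcup_{F'\supsetneq F}X_{F'}$, a union of strata of lower dimension. There are finitely many strata and $X$ is compact Hausdorff, so this is a regular CW decomposition.

**Step 3: the homeomorphism.** By (2), the set of all interior faces is upward closed among the faces. By Step 2 the hypothesis of Lemma 4 holds for it. Lemma 4 gives a homeomorphism from $X=\bigcup\overline{X_F}$ onto the interior dual block complex that maps each $X_F$ onto the open dual block of $F$. $\blacksquare$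

## 11. Moving $p$ inside $U(w)$

*Proof of Theorem B(2).* The idea is to move the fiber by flows that scale the coordinates $\Gamma_k$ and preserve every orthant $S_F$. Keep $\mathbf j,N,g,O,\Gamma$ from Section 7.

**Step 1: vector fields tangent to all strata.** By Lemma 3, $Z=\bigsqcup_{F\text{ interior}}S_F$. So $Z\subseteq O$, $\Gamma(Z)\subseteq\mathbb R^\ell_{>0}$ and $f_Q|_Z=f_{\mathbf j}\circ\Gamma|_Z$. For $t\in O$ let
$$A_t:\mathbb R^d\to\mathbb R^\ell,\qquad A_t(a)=d\Gamma_t\Bigl(\sum_ja_jt_j\partial_j\Bigr).$$
For $t\in S_F\subseteq Z$ the vectors $\sum_ja_jt_j\partial_j$ fill $\mathbb R^{F^c}$, so $A_t$ is onto by Lemma 3 for $Q\setminus F$. Surjectivity is an open condition, so $O'=\{t\in O:A_t\text{ onto}\}$ is an open neighborhood of $Z$. For $y\in\mathbb R^\ell$ put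
$$\xi_y(t)=\sum_ja_jt_j\partial_j,\qquad a=a(t,y)=A_t^T(A_tA_t^T)^{-1}\bigl(y_k\Gamma_k(t)\bigr)_k .$$
This is a smooth vector field on $O'$, smooth in $(t,y)$ and linear in $y$. Since $A_ta=(y_k\Gamma_k(t))_k$, we have $d\Gamma_k(\xi_y)=y_k\Gamma_k$.

**Step 2: the flow stays in strata and exists for all time.** Let $\gamma$ be an integral curve of $\xi_y$ in $O'$ starting in $S_F\subseteq Z$. Then $\dot\gamma_j=a_j(\gamma,y)\gamma_j$, so $\gamma_j(s)=\gamma_j(0)\exp\int_0^sa_j$. Zero coordinates stay zero and positive ones stay positive, so $\gamma$ stays in $S_F\subseteq Z$. Moreover $\Gamma_k(\gamma(s))=e^{sy_k}\Gamma_k(\gamma(0))$. Over a bounded time interval, $\Gamma(\gamma(s))$ stays in a compact set $C\subset\mathbb R^\ell_{>0}$. So $\gamma$ stays in $f_Q^{-1}(f_{\mathbf j}(C))\cap\mathbb R^d_{\ge0}$. This set is compact by (4), and it is contained in $Z\subseteq O'$ because $f_{\mathbf j}(C)\subseteq U(w)$. An integral curve that stays in a compact subset of the domain over every bounded time interval exists for all times.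

**Step 3: the homeomorphism.** For $(t,y)\in X\times\mathbb R^\ell$ let $\Phi(t,y)$ be the time-$1$ flow of $\xi_y$ applied to $t$. By smooth dependence on initial values and parameters (apply it to the field $(\xi_y,0)$ on $O'\times\mathbb R^\ell$), $\Phi$ is continuous, and smooth on each $X_F\times\mathbb R^\ell$. It maps $X_F\times\mathbb R^\ell$ into $S_F$, and
$$\Gamma_k(\Phi(t,y))=e^{y_k}g_k(p).\qquad (12)$$
For the inverse, let $z\in S_F\subseteq Z$ and put $y_k(z)=\log(\Gamma_k(z)/g_k(p))$. The time-$(-1)$ flow of $\xi_{y(z)}$ takes $z$ to a point $\pi(z)$ of $S_F$ with $\Gamma=g(p)$, hence to a point of $X_F$ by (8). Then $\Phi(\pi(z),y(z))=z$. Conversely, (12) gives $y(\Phi(t,y))=y$, and flowing back gives $\pi(\Phi(t,y))=t$. So $z\mapsto(\pi(z),y(z))$ is the inverse of $\Phi:X\times\mathbb R^\ell\to Z$. It is continuous and smooth on strata. So $\Phi$ is a homeomorphism that restricts to diffeomorphisms $X_F\times\mathbb R^\ell\to S_F$.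

**Step 4: the base is $U(w)$.** By (12) and $f_Q|_Z=f_{\mathbf j}\circ\Gamma|_Z$,
$$f_Q(\Phi(t,y))=f_{\mathbf j}\bigl(e^{y_1}g_1(p),\dots,e^{y_\ell}g_\ell(p)\bigr),$$
which does not depend on $t$. The right side, as a function of $y$, is a diffeomorphism $\mathbb R^\ell\to U(w)$, because $f_{\mathbf j}:\mathbb R^\ell_{>0}\to U(w)$ is a diffeomorphism onto an embedded submanifold (Section 5). Identifying $\mathbb R^\ell$ with $U(w)$ in this way turns $\Phi$ into the required homeomorphism $X\times U(w)\to Z$ over $U(w)$. $\blacksquare$

## 12. Contractibility and dimension of the fiber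

*Proof of Theorem B(3).* **Step 1: the case $\delta(Q)=w$.** By Proposition 5, $X$ is a closed ball of dimension $d-\ell$, hence contractible.

**Step 2: the dimension when $\delta(Q)\ne w$.** Then $\emptyset$ is not interior. Every interior face $F$ has $|F|\ge1$ and $m_F\le d-\ell-1$. So $\dim X<d-\ell$. This proves the converse statement: if $\dim X=d-\ell$, then $\delta(Q)=w$.

**Step 3: the model when $\delta(Q)\neq w$.** Since $p$ is in the image of $f_Q$, some $X_F$ is nonempty, so $\Delta=\Delta(Q,w)$ has an interior face. By (KM2), $\Delta$ is a ball whose non-interior faces form $\partial\Delta$. Its dimension $d-\ell-1$ is at least $0$, because $d=\ell$ would make $Q$ a reduced word for $w$, with $\delta(Q)=w$. A chain belongs to some $D(F)$ with $F$ interior if and only if its minimum contains an interior face, and by (2) this holds if and only if all its elements are interior. So the interior dual block complex is the order complex of the interior faces, all of which are nonempty. In other words, it is the full subcomplex of the barycentric subdivision $L=\mathrm{sd}\,\Delta$ on the vertices not in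 $A=\mathrm{sd}\,\partial\Delta$. The subcomplex $A$ is full in $L$: a chain of faces all lying in $\partial\Delta$ is a simplex of $\mathrm{sd}\,\partial\Delta$.

**Step 4: a deformation retraction.** Let $B$ be the full subcomplex of $L$ on the vertices not in $A$. We retract $|L|\setminus|A|$ onto $|B|$. For a point $x=\sum_vx_vv$ of $|L|$ in barycentric coordinates, let $\beta(x)=\sum_{v\notin A}x_v$. If $\beta(x)=0$, the simplex supporting $x$ has all its vertices in $A$, so it lies in $A$ by fullness. Conversely $\beta=0$ on $|A|$. So $\beta>0$ exactly off $|A|$. There put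
$$q(x)=\sum_{v\notin A}\frac{x_v}{\beta(x)}\,v\in|B|,\qquad H(x,s)=(1-s)x+s\,q(x).$$
The homotopy stays in the closed simplex that supports $x$, $\beta(H(x,s))=(1-s)\beta(x)+s>0$, and $H$ fixes $|B|$ pointwise. So it is a deformation retraction of $|L|\setminus|A|=|\Delta|\setminus|\partial\Delta|$ onto $|B|$.

**Step 5: conclusion.** By Theorem A, $X$ is homeomorphic to $|B|$, hence homotopy equivalent to $|\Delta|\setminus|\partial\Delta|$, the interior of a ball. So $X$ is contractible. $\blacksquare$
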